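# Splitting $3r$-graphs into cubic graphs by orienting modulo $r$

## Odd cuts, $r$-graphs and sums of graphs

Graphs are finite and have no loops; parallel edges are allowed. For a graph $G=(V,E)$ and $S\subseteq V$ we write $\partial(S)$ for the set of edges with exactly one endpoint in $S$, and $d(S)=|\partial(S)|$. Singletons are identified with vertices, so $d(v)$ is the degree of $v$. For disjoint $A,B\subseteq V$, $e(A,B)$ is the number of edges between $A$ and $B$, and $E(A)$ is the set of edges with both ends in $A$. In an orientation, $d^+(v)$ and $d^-(v)$ are the outdegree and indegree of $v$. A 1-factor is a 1-regular spanning subgraph.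

**Definition ($r$-graph, following Seymour).** Let $r$ be a positive integer. An $r$-graph is an $r$-regular graph $G=(V,E)$ such that $|\partial(S)|\ge r$ for every $S\subseteq V$ with $|S|$ odd.

Taking $S=V$ shows that an $r$-graph has an even number of vertices, since $\partial(V)=\emptyset$. The same argument shows that every connected component has an even number of vertices. (Equivalently, an $r$-graph is a graph that can be obtained as a conic combination of its own 1-factors; we shall not use this.)

Examples. Two vertices joined by $r$ parallel edges form an $r$-graph, because the odd sets are the two singletons and each has a cut of size $r$. A 3-regular graph with a bridge is not a 3-graph: if $S$ is the side of the bridge, then $3|S|=2|E(S)|+1$, so $|S|$ is odd, but $|\partial(S)|=1$. Two disjoint triangles with every edge tripled form a 6-regular graph which is not a 6-graph, since a triangle is an odd set with an empty cut.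

**Definition (sum).** A graph $G=(V,E)$ is the sum of $G_1=(V,E_1),\dots,G_k=(V,E_k)$ if $E$ is the disjoint union $E_1\cup\dots\cup E_k$. All summands have the full vertex set $V$.

Examples. $K_4$ is the sum of three 1-regular graphs, its three 1-factors. Two vertices joined by $3r$ edges form the sum of $r$ 3-regular graphs: group the edges into triples. The two disjoint tripled triangles are not the sum of two 3-regular graphs, because such a summand would induce a 3-regular graph on three vertices, with degree sum $9$, which is odd.

Three textbook facts will be used.

**Fact A (Eulerian graphs).** A connected graph in which all degrees are even has a closed trail through all edges. Orienting along the trails of its components, one orients every graph with all degrees even so that $d^+(v)=d^-(v)$ for all $v$.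

**Fact B (König).** For $r\ge1$, every $r$-regular bipartite multigraph is the sum of $r$ perfect matchings.

**Fact C (cut identities).** For $X,Y\subseteq V$,
$$d(X)+d(Y)=d(X\cap Y)+d(X\cup Y)+2e(X\setminus Y,\,Y\setminus X),\tag{1}$$
$$d(X)+d(Y)=d(X\setminus Y)+d(Y\setminus X)+2e(X\cap Y,\,V\setminus(X\cup Y)).\tag{2}$$

To check both, classify edges by the two of the four parts $X\setminus Y$, $Y\setminus X$, $X\cap Y$, $V\setminus(X\cup Y)$ that they join. On the left, edges joining $X\setminus Y$ to $Y\setminus X$ count twice, edges joining $X\cap Y$ to $V\setminus (X\cup Y)$ count twice, and the other four types count once. In $d(X\cap Y)+d(X\cup Y)$ the first type counts zero times and the second twice. In $d(X\setminus Y)+d(Y\setminus X)$ the first type counts twice and the second zero times. In both, the remaining types count once.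

## Can a $3r$-graph be split into $r$ cubic graphs?

The following is posed in the paper "Indecomposable $r$-Graphs And Some Other Counterexamples". The conjecture there reads: every $3r$-graph is the sum of $r$ 3-regular graphs. In other words, can we always partition the edge set of a $3r$-graph into $r$ spanning 3-regular subgraphs? We shall prove that the answer is yes.

For $r=1$ there is nothing to do. For $r=2$ the question can be settled by hand. Let $G$ be a 6-graph. A component with $n$ vertices has $n$ even, hence has $3n$ edges, an even number. Walk along a closed Eulerian trail of the component and color its edges alternately red and blue. Since the length is even, the coloring is also alternating where the trail closes up, so every passage through a vertex uses one red and one blue edge. Each vertex gets 3 red and 3 blue edges, and $G$ is the sum of two 3-regular graphs. For $r\ge3$ an alternating walk is of no direct use: we need three or more colors.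

## One-factors are too fine

The first thing to try for general $r$ is to split the $3r$-graph into $3r$ 1-factors and group them in threes. This fails, because some $r$-graphs are not sums of 1-factors. Let $P$ be the Petersen graph with vertices $u_i,v_i$ and edges $u_iu_{i+1}$, $v_iv_{i+2}$, $u_iv_i$ ($i\in\mathbb Z/5$), and let $M=\{u_iv_i: i\in\mathbb Z/5\}$. For $r\ge3$ let $G_r$ be $P$ together with $r-3$ further copies of $M$.

**Lemma 1.** For every $r\ge 3$, $G_r$ is an $r$-graph that is not the sum of $r$ 1-regular graphs.

*Proof.* It is $r$-regular. The graph $P$ is bridgeless: the edges $u_iu_{i+1}$ form a 5-cycle, so do the edges $v_iv_{i+2}$, and $u_iv_i$ lies on the cycle $u_i v_i v_{i+2}u_{i+2}u_{i+1}$. Let $|S|$ be odd. Then $|\partial_P(S)|\equiv 3|S|\equiv1\pmod 2$, and it is not $1$, so it is at least $3$. Each further copy of the perfect matching $M$ has an edge in $\partial(S)$, because $|S|$ is odd. Altogether $|\partial(S)|\ge3+(r-3)=r$.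

Suppose $G_r$ is the sum of $r$ 1-factors. Consider a 1-factor with exactly $j$ edges from the copies of $M$ (the original one included). The $5-j$ vertices $u_i$ not covered by these edges are matched among themselves, so $j$ is odd. If $j=3$, the vertices left over are $u_a,u_b,v_a,v_b$ for some $a\neq b$, and $u_au_b$, $v_av_b$ must be edges. The first forces $b=a\pm1$, the second $b=a\pm2$, which is impossible. So $j\in\{1,5\}$, and the 1-factor has $5-j\in\{0,4\}$ edges outside the copies of $M$. But exactly $10$ edges of $G_r$ lie outside the copies of $M$, and $4\nmid10$. This is a contradiction. $\square$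

So peeling off 1-factors stops at $G_{3r}$. Yet $G_{3r}$ is harmless for our question. It has $3r-3$ further copies of $M$; group them in threes. Then $G_{3r}$ is the sum of $P$ and of $r-1$ copies of $M$ with every edge tripled, all of them 3-regular. We need a way to obtain 3-regular pieces that does not pass through 1-factors.

## Outdegrees divisible by $r$

Suppose we wanted $r$ summands that are $m$-regular with $m$ even. Then there is a classical device. Let $G$ be $mr$-regular with $m$ even. By Fact A, orient $G$ with $d^+(v)=d^-(v)=mr/2$. Form a bipartite graph with vertices $v',v''$ for $v\in V$ and an edge $u'v''$ for every arc $u\to v$. Every vertex has degree $(m/2)r$; split it into $m/2$ vertices of degree $r$, distributing its edges arbitrarily. The result is an $r$-regular bipartite graph, which is the sum of $r$ perfect matchings by Fact B. Back in $G$, each matching is a set of edges with outdegree $m/2$ and indegree $m/2$ at every vertex, hence an $m$-regular graph. No cut condition was needed.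

For $m=3$ this stops at one point. If $r$ is even, the balanced orientation has $d^+(v)=3r/2$, which is not a multiple of $r$, so $v'$ cannot be split into vertices of degree $r$. If $r$ is odd, the degree $3r$ is odd and there is no balanced orientation. But equality $d^+=d^-$ was never essential. What the splitting needs is that all outdegrees, and hence all indegrees, are divisible by $r$.

One could try to decide in advance which vertices get outdegree $2r$ and which get $r$. A careless choice fails. Take two disjoint pairs of vertices, each pair joined by $3r$ parallel edges, and demand outdegree $2r$ at both vertices of one pair and $r$ at both vertices of the other. The total is right, but the first pair would need $4r$ edges and has $3r$. So we do not choose: we prescribe outdegrees only modulo $r$. This leads to a stronger statement than the conjecture, with arbitrary degrees.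

**Theorem 2.** Let $r\ge1$, $f:V\to\mathbb Z_{\ge0}$, and let $G=(V,E)$ satisfy $d(v)=rf(v)$ for all $v$. If $|\partial(S)|\ge3r-2$ for every $S\subseteq V$ with $f(S)=\sum_{v\in S}f(v)$ odd, then $E$ is the disjoint union of $E_1,\dots,E_r$ such that every vertex $v$ has degree exactly $f(v)$ in every $(V,E_j)$.

**Corollary 3.** Every $3r$-graph is the sum of $r$ 3-regular graphs.

Indeed, take $f\equiv3$. Then $f(S)$ is odd if and only if $|S|$ is odd, and then $|\partial(S)|\ge3r\ge3r-2$.

**Corollary 4.** For positive integers $m,r$: every $mr$-graph is the sum of $r$ $m$-regular graphs if and only if $m\ge2$ or $r\le2$.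

**Proposition 5.** In Corollary 3, the condition that odd cuts have size at least $3r$ may be relaxed to at least $3r-2$. Odd cuts of size at least $r$ are necessary for a $3r$-regular graph to be a sum of $r$ 3-regular graphs. For every $r\ge3$, odd cuts of size at least $r$ are not sufficient.

Corollary 4 and Proposition 5 are proved in the last two sections. The main work is the following orientation theorem, where $\mathbf 1_T$ is the indicator function of $T$.

**Theorem 6.** Let $r\ge1$, $G=(V,E)$ a graph, $T\subseteq V$, such that

(a) $d(v)\equiv r\mathbf 1_T(v)\pmod 2$ for all $v$;

(b) $d(S)\ge3r-2$ for all $S\subseteq V$ with $|S\cap T|$ odd.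

Then $G$ has an orientation with $d^+(v)-d^-(v)\equiv r\mathbf 1_T(v)\pmod{2r}$ for all $v$.

Example. Let $G$ be two vertices joined by $3r$ edges, with both vertices in $T$. Orient $r$ edges one way and $2r$ the other. The differences $d^+-d^-$ are $-r$ and $r$, both $\equiv r\pmod{2r}$.

*Proof of Theorem 2 from Theorem 6.* Let $T=\{v:f(v)\text{ odd}\}$. Then $d(v)=rf(v)\equiv r\mathbf 1_T(v)\pmod2$, and $|S\cap T|\equiv f(S)\pmod2$, so (a) and (b) hold. In the orientation given by Theorem 6,
$$2d^+(v)=d(v)+\bigl(d^+(v)-d^-(v)\bigr)\equiv rf(v)+r\mathbf 1_T(v)=r\bigl(f(v)+\mathbf 1_T(v)\bigr)\equiv0\pmod{2r},$$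
because $f(v)+\mathbf 1_T(v)$ is even. Hence $d^+(v)=rf^+(v)$ with an integer $f^+(v)\ge0$, and $d^-(v)=d(v)-d^+(v)=rf^-(v)$ with an integer $f^-(v)\ge0$, and $f^+(v)+f^-(v)=f(v)$.

Form the bipartite graph with vertices $v',v''$ ($v\in V$) and an edge $u'v''$ for every arc $u\to v$. Then $\deg v'=rf^+(v)$ and $\deg v''=rf^-(v)$. Split $v'$ into $f^+(v)$ vertices of degree $r$ and $v''$ into $f^-(v)$ vertices of degree $r$, distributing the edges arbitrarily. By Fact B the resulting $r$-regular bipartite multigraph is the sum of $r$ perfect matchings. Let $E_j\subseteq E$ be the set of edges corresponding to the $j$-th matching. The matching covers each of the $f^+(v)$ copies of $v'$ and each of the $f^-(v)$ copies of $v''$ exactly once, so in $E_j$ the vertex $v$ has outdegree $f^+(v)$ and indegree $f^-(v)$, hence degree $f(v)$. $\square$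

It remains to prove Theorem 6.

## In- and out-counts of a set modulo $k$

We set up a language for orientations with outdegrees prescribed modulo $k$. Fix $k\ge1$.

**Definition ($\omega$-orientation).** Let $G=(V,E)$ be a graph and $\omega:V\to\mathbb Z/k$ with $\sum_v\omega(v)=|E|$ in $\mathbb Z/k$. An $\omega$-orientation is an orientation with $d^+(v)\equiv\omega(v)\pmod k$ for all $v$. For $A\subseteq V$ put
$$\omega(A)=\sum_{v\in A}\omega(v)-|E(A)|.\tag{3}$$

The condition $\sum_v\omega(v)=|E|$ is necessary for an $\omega$-orientation, since $\sum_v d^+(v)=|E|$. In an $\omega$-orientation the number of edges leaving $A$ is $\sum_{v\in A}d^+(v)-|E(A)|\equiv\omega(A)$. That is the meaning of (3).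

**Definition (rep, rich, very rich).** A rep of $A$ is a pair $(i,o)$ of integers, possibly negative, with $i+o=d(A)$ and $o\equiv\omega(A)\pmod k$. If $(i,o)$ is one rep, the reps are exactly the pairs $(i+jk,o-jk)$, $j\in\mathbb Z$. The set $A$ is rich if it has a rep with $i,o\ge k-1$, and very rich if it has a rep with $i,o\ge k$.

In an $\omega$-orientation, (number of edges entering $A$, number of edges leaving $A$) is a rep of $A$. A rich set is one for which the prescription allows a split with at least $k-1$ edges in each direction.

Running example. Let $k=3$ and $V=\{u,v,w\}$ with $e(u,v)=2$, $e(v,w)=3$, $e(u,w)=1$, and $\omega(u)=1$, $\omega(v)=2$, $\omega(w)=0$. The sum is $3\equiv 6=|E|$. Since $d(u)=3$, the reps of $u$ are $(2,1),(-1,4),(5,-2),\dots$, so $u$ is not rich. Since $d(v)=5$, the reps of $v$ are $(3,2),(0,5),(6,-1),\dots$, so $v$ is rich but not very rich. Since $d(w)=4$, the reps of $w$ are $(1,3),(4,0),\dots$. For $A=\{u,v\}$ we have $\omega(A)=1+2-2=1$ and $d(A)=4$, with reps $(3,1),(0,4),\dots$. An $\omega$-orientation: orient one $uv$ edge each way, $w\to u$, one edge $v\to w$ and two edges $w\to v$. The outdegrees of $u,v,w$ are $1,2,3$, and one edge leaves $A$.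

Two rules govern reps.

(R1) $(i,o)$ is a rep of $A$ if and only if $(o,i)$ is a rep of $V\setminus A$. Indeed $d(V\setminus A)=d(A)$, and $\omega(A)+\omega(V\setminus A)=|E|-|E(A)|-|E(V\setminus A)|=d(A)$, so $o\equiv\omega(A)$ if and only if $i=d(A)-o\equiv\omega(V\setminus A)$. Consequently $A$ is very rich if and only if $V\setminus A$ is.

(R2) If $A\cap B=\emptyset$, $c=e(A,B)$, and $(i,o)$, $(i',o')$ are reps of $A$, $B$, then $(i+i'-c,\,o+o'-c)$ is a rep of $A\cup B$. Indeed $d(A\cup B)=d(A)+d(B)-2c$, and $\omega(A\cup B)=\omega(A)+\omega(B)-c$ by (3).

In the running example, $(2,1)$ for $u$ and $(3,2)$ for $v$ with $c=2$ give $(3,1)$ for $\{u,v\}$, and by (R1) this corresponds to $(1,3)$ for $w$.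

We shall use three operations. Each keeps the condition $\sum\omega=|E|$, and each is followed by the effect on reps.

**Definition (contraction).** $G/A$ identifies $A\ne\emptyset$ to one vertex $a$, deletes the loops, and sets $\omega(a)=\omega(A)$.

The sum of $\omega$ and the number of edges both drop by $|E(A)|$. Each $B\subseteq V(G/A)$ has the same $d$ and $\omega$, hence the same reps, as the subset $B'\subseteq V$ that it comes from. For $a\in B$ this holds because $|E(B')|=|E(A)|+|E_{G/A}(B)|$, and for $a\notin B$ it is obvious. In the running example, contracting $\{u,v\}$ gives a vertex $a$ with $\omega(a)=1$ and four edges to $w$, and $1+0\equiv4$.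

**Definition (deleting $uv$ as $u\to v$).** Remove one edge $uv$ and set $\omega'(u)=\omega(u)-1$; $\omega'=\omega$ elsewhere.

If $u\in A\not\ni v$, then $d(A)$ and $\omega(A)$ both drop by 1, so a rep $(i,o)$ becomes $(i,o-1)$. If $v\in A\not\ni u$, only $d(A)$ drops, and $(i,o)$ becomes $(i-1,o)$. If $u,v\in A$, then $\sum_{A}\omega$ and $|E(A)|$ both drop by 1 and nothing changes; if $u,v\notin A$, nothing changes either. Restoring the edge as $u\to v$ turns an $\omega'$-orientation into an $\omega$-orientation. In the running example, delete one $vw$ as $v\to w$: the rep $(3,2)$ of $v$ becomes $(3,1)$, and $(1,3)$ of $w$ becomes $(0,3)$.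

**Definition (lifting $xy,xy'$, where $y\ne y'$).** Replace one edge $xy$ and one edge $xy'$ by one edge $yy'$, and set $\omega'(x)=\omega(x)-1$; $\omega'=\omega$ elsewhere.

If $x\in A$ and $y,y'\notin A$, then $d(A)$ drops by 2 and $\omega(A)$ by 1. If $x\notin A$ and $y,y'\in A$, then $d(A)$ drops by 2 and $|E(A)|$ grows by 1, so $\omega(A)$ drops by 1. In both cases $(i,o)$ becomes $(i-1,o-1)$. All other sets keep their reps. If $A$ contains all of $x,y,y'$, then $d(A)$ is unchanged, while $\omega(x)$ and $|E(A)|$ both drop by 1. If $A$ contains $x$ and exactly one of $y,y'$, the same happens, with one edge crossing before and one after. If $A$ contains exactly one of $y,y'$ and not $x$, one edge crosses before and after, and $\omega(A)$ is unchanged. If $A$ contains none of the three, nothing changes. Replacing the oriented edge $yy'$ by the directed path through $x$ in the same direction turns an $\omega'$-orientation into an $\omega$-orientation: the outdegree of $x$ grows by 1, those of $y,y'$ are unchanged. In the running example, lift $uv,uw$: the rep $(2,1)$ of $u$ becomes $(1,0)$, the rep $(1,2)$ of $\{v,w\}$ becomes $(0,1)$, and $v$ and $w$ keep their reps.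

Later, some edges will be oriented in advance. If $y=z_0$ and the edge $z_0x$ is pre-oriented, we give the new edge $z_0y'$ the same direction relative to $z_0$. Then $d^+(z_0)$ is unchanged, and replacing $z_0y'$ by the path through $x$ restores the given direction of $z_0x$.

Two facts say how orientations are put together again.

(G) Gluing. Let $G/A$ have an $\omega$-orientation, where $\emptyset\neq A\ne V$. Let $H=G/(V\setminus A)$ with new vertex $z^*$, and pre-orient the edges at $z^*$, which form $\partial(A)$, as in that orientation. Then $d^+(z^*)\equiv d(A)-\omega(A)\equiv\omega(V\setminus A)=\omega(z^*)$. If this pre-orientation extends to an $\omega$-orientation of $H$, then the two orientations agree on $\partial(A)$ and together orient $G$. Vertices outside $A$ have their outdegree from $G/A$, vertices in $A$ from $H$, so the result is an $\omega$-orientation of $G$.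

(P) Pairs. Suppose all edges at $x$ go to one vertex $y$, and $G/\{x,y\}$ has an $\omega$-orientation. If the $x$–$y$ edges are oriented so that $d^+(x)\equiv\omega(x)$, then $d^+(y)\equiv\omega(y)$ too. Indeed the number of edges leaving $\{x,y\}$ is $d^+(x)+d^+(y)-e(x,y)$, and it is $\equiv\omega(x)+\omega(y)-e(x,y)$.

Now let us see what Theorem 6 looks like in this language, with $k=r$. In Theorem 6, (b) with $S=V$ shows that $|T|$ is even, since $3r-2>0$. Call $S$ odd or even according to $|S\cap T|$. By (a), $d(S)\equiv\sum_{v\in S}d(v)\equiv r|S\cap T|\pmod2$. Put
$$\omega(v)=\frac{d(v)-r\mathbf 1_T(v)}2\bmod r .\tag{4}$$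
The demand $d^+(v)-d^-(v)\equiv r\mathbf 1_T(v)\pmod{2r}$ reads $2d^+(v)\equiv d(v)+r\mathbf 1_T(v)\pmod{2r}$, that is, $d^+(v)\equiv\frac{d(v)+r\mathbf 1_T(v)}2\equiv\frac{d(v)-r\mathbf 1_T(v)}2\pmod r$. So the required orientations are exactly the $\omega$-orientations. For $A\subseteq V$, using $\sum_{v\in A}d(v)=d(A)+2|E(A)|$,
$$\omega(A)=\sum_{v\in A}\omega(v)-|E(A)|\equiv\frac{d(A)-r|A\cap T|}2\pmod r.\tag{5}$$
For $A=V$ this is $-r|T|/2\equiv0$ as $|T|$ is even, so $\sum_v\omega(v)=|E|$ in $\mathbb Z/r$, as needed. From (5):

- if $A$ is even, then $\omega(A)\equiv d(A)/2$, so $\left(\frac{d(A)}2,\frac{d(A)}2\right)$ is a rep, and $A$ is rich whenever $d(A)\ge2r-2$;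
- if $A$ is odd, then $\omega(A)\equiv\frac{d(A)-r}2$, so $\left(\frac{d(A)+r}2,\frac{d(A)-r}2\right)$ is a rep, and since $d(A)\ge3r-2$, both entries are at least $r-1$ and $A$ is rich.

This is where $3r-2$ comes from. The other reps of an odd set are obtained by adding multiples of $(r,-r)$; their smaller entry is never above $\frac{d(A)-r}2$, so an odd set is rich if and only if $d(A)\ge3r-2$.

## Extending a pre-orientation at one vertex

How would one prove Theorem 6 by induction? The only sets that may fail to be rich are even sets $A$ with a small cut. It is natural to contract such a set, orient $G/A$ by induction, and then orient the inside of $A$. But now the edges of $\partial(A)$ already have directions, and by (G) we need to extend a pre-orientation of the edges at the vertex $z^*$ of $G/(V\setminus A)$. So the statement to be proved by induction must include one vertex whose edges are already oriented. Here is such a statement.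

**Theorem 7.** Let $k\ge1$, let $G=(V,E)$ be a graph and $\omega:V\to\mathbb Z/k$ with $\sum_v\omega(v)=|E|$ in $\mathbb Z/k$, and let $z_0\in V$. Assume:

- (H1) $|V|\ge3$, and the edges at $z_0$ are pre-oriented with $d^+(z_0)\equiv\omega(z_0)$;
- (H2) $z_0$ is not very rich;
- (H3) every nonempty $A\subseteq V\setminus\{z_0\}$ with $|V\setminus A|\ge2$ is rich, except possibly one singleton $\{x_0\}$; if $\{x_0\}$ is not rich, then $x_0$ has a rep $(h,h)$ with $e(x_0,z_0)\le h$.

Then the pre-orientation extends to an $\omega$-orientation of $G$.

The result is in the spirit of Lovász–Thomassen–Wu–Zhang (JCTB 2013); nothing from there is used, as the proof below is complete.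

Two small examples show what the hypotheses guard against. For (H2), let $k=2$ and $V=\{z_0,x,y\}$, with two edges $z_0x$, two edges $z_0y$ and no edge $xy$, and $\omega(x)=\omega(y)=1$, $\omega(z_0)=0$; the sum is $2\equiv4$. Then $x$ and $y$ have the rep $(1,1)$ and are rich, but $z_0$ has the rep $(2,2)$ and is very rich. Pre-orient both edges at $x$ as $z_0\to x$ and both edges at $y$ as $y\to z_0$. Then $d^+(z_0)=2\equiv0$, so (H1) and (H3) hold, but $d^+(x)=0\not\equiv1$ and there is no extension. For (H3), a vertex $x_0$ with $k=3$, rep $(1,1)$ and both its edges pre-oriented into $z_0$ has $d^+(x_0)=2\not\equiv1$. The requirement $e(x_0,z_0)\le h$ excludes this. The exceptional vertex is there for the induction: we shall want to lift pairs of edges at a vertex with rep $(k-1,k-1)$, and after that it has rep $(k-2,k-2)$ and may no longer be rich.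

*Proof.* If $k=1$, every orientation is an $\omega$-orientation. So let $k\ge2$. Suppose the theorem fails for this $k$, and take a counterexample with $(|V|,\,|E(G-z_0)|,\,|E|)$ lexicographically minimal, where $E(G-z_0)$ is the set of edges not incident with $z_0$. The second entry comes before the third because we shall sometimes add edges at $z_0$.

Call $A\subseteq V\setminus\{z_0\}$ *large* if $|A|\ge2$ and $|V\setminus A|\ge2$. The sets addressed by (H3) are the singletons $\{x\}$ with $x\neq z_0$ and the large sets. The exceptional vertex, if there is one, is the $x_0$ in (H3) with $\{x_0\}$ not rich.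

**Step 1: $|V|\ge4$.** This starts the induction. Suppose $V=\{z_0,x,y\}$ and $m=e(x,y)$. It suffices to orient the $x$–$y$ edges so that $d^+(x)\equiv\omega(x)$, since then $d^+(y)=|E|-d^+(x)-d^+(z_0)\equiv\omega(y)$.

If neither $x$ nor $y$ is exceptional, both have reps with entries at least $k-1$. If $m\le k-2$, then by (R2) $\{x,y\}$ has a rep with entries at least $2(k-1)-(k-2)=k$, so $z_0$ is very rich by (R1), contradicting (H2). So $m\ge k-1$. The number of $x$–$y$ edges oriented out of $x$ can be any of $0,1,\dots,m$, which covers all residues modulo $k$. So the desired orientation exists.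

If $x$ is exceptional, with rep $(h,h)$, then $d(x)=2h$ and $m=2h-e(x,z_0)\ge h$. Let $b$ be the number of edges pre-oriented $x\to z_0$, so $0\le b\le e(x,z_0)\le h$. Orient exactly $h-b\in[0,m]$ of the $x$–$y$ edges out of $x$. Then $d^+(x)=h\equiv\omega(x)$. If $y$ is exceptional, exchange the roles of $x$ and $y$. So $|V|=3$ gives no counterexample.

**Step 2: every large set is very rich.** This step gives us room: afterwards an operation may cost one unit in each coordinate. Suppose $A$ is large and not very rich. We orient $G/A$ first and then the inside of $A$.

The graph $G/A$ satisfies the hypotheses with the same $z_0$. It has $|V\setminus A|+1\ge3$ and fewer than $|V|$ vertices. The reps and the pre-oriented edges of $z_0$ are the same as before. Let $B$ be a nonempty set in $G/A$ avoiding $z_0$ with at least two vertices outside, and $B'\subseteq V\setminus\{z_0\}$ the set it comes from. Then $|V\setminus B'|\ge2$, so $B'$ is rich unless $B'=\{x_0\}$. If $B=\{a\}$, then $B'=A$ has at least two elements and is rich. The case $B'=\{x_0\}$ occurs only if $x_0\notin A$, and then $x_0$ keeps its rep $(h,h)$ and the number $e(x_0,z_0)$. So (H1)–(H3) hold, and by minimality the pre-orientation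 extends to an $\omega$-orientation of $G/A$.

Now let $H=G/(V\setminus A)$ with new vertex $z^*$, pre-oriented by the orientation of $\partial(A)$ just found. We check the hypotheses for $H$ with special vertex $z^*$. By (G), $d^+(z^*)\equiv\omega(z^*)$. Also $|V(H)|=|A|+1$, so $3\le|V(H)|<|V|$. The reps of $z^*$ are those of $V\setminus A$, which is not very rich by (R1), so (H2) holds. For (H3) we need the nonempty sets $B\subsetneq A$. They are rich by (H3) for $G$, except possibly $\{x_0\}$ with $x_0\in A$. In that case put $c=e(x_0,A\setminus\{x_0\})$. The set $A\setminus\{x_0\}$ is nonempty and different from $\{x_0\}$, so it is rich and has a rep with entries at least $k-1$. If $c<h$, then (R2) gives a rep of $A$ with entries at least $(k-1)+h-c\ge k$, so $A$ is very rich, contrary to assumption. So $c\ge h$ and $e(x_0,z^*)=2h-c\le h$, which is what (H3) asks for in $H$.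

By minimality the pre-orientation extends to $H$. By (G) we obtain an $\omega$-orientation of $G$. It extends the pre-orientation at $z_0$, because the edges at $z_0$ are edges of $G/A$. This is a contradiction.

From now on we use: if an operation lowers each coordinate of the reps of a large set by at most 1, the set stays rich.

**Step 3: there is no exceptional vertex, and no $x\ne z_0$ has the rep $(k-1,k-1)$.** The purpose is to remove all vertices with a balanced rep of this size. Suppose the claim fails. Let $x$ be the exceptional vertex if there is one, and otherwise a vertex $x\neq z_0$ with rep $(k-1,k-1)$. Let $(h,h)$ be the rep in question. In both cases all vertices other than $z_0$ and $x$ are rich.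

First we bound $e(x,z_0)$. Put $B=V\setminus\{z_0,x\}$ and $c=e(x,B)$. By Step 1, $|B|\ge2$, so $B$ is large and, by Step 2, very rich. If $c\le h$, then (R2) gives a rep of $B\cup\{x\}=V\setminus\{z_0\}$ with entries at least $k+h-c\ge k$. Then $z_0$ is very rich by (R1), a contradiction. So $c\ge h+1$ and
$$e(x,z_0)=2h-c\le h-1.\tag{6}$$
In particular $h\ge1$, and $x$ has a neighbor different from $z_0$.

Suppose $x$ has two distinct neighbors $y,y'$. Lift $xy,xy'$. At least one of $y,y'$ is not $z_0$. If neither is $z_0$, two edges of $G-z_0$ are replaced by one. If $y=z_0$, the edge $xy'$ leaves $G-z_0$ and the new edge is at $z_0$. In both cases $|E(G-z_0)|$ drops by 1 and $|V|$ is unchanged. Condition (H1) holds, because $d^+(z_0)$ and $\omega(z_0)$ are unchanged. A singleton other than $\{x\}$ does not contain both $y$ and $y'$, so it keeps its reps; in particular (H2) holds, and singletons other than $\{x\}$ avoiding $z_0$ stay rich. Large sets stay rich. The vertex $x$ has the rep $(h-1,h-1)$, and by (6) it still has at most $h-1$ edges to $z_0$. So if $x$ is not rich, it is an admissible exceptional vertex, and (H3) holds. By minimality the new graph has an extension, which pulls back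 to $G$, a contradiction.

Otherwise all $2h$ edges at $x$ go to one vertex $y$, and $y\ne z_0$. Contract $\{x,y\}$. The result has $|V|-1\ge3$ vertices. As in Step 2, all its sets relevant to (H3) come from sets of the same kind in $G$, and none of them is $\{x\}$. So all of them are rich, and there is no exceptional vertex. By minimality the pre-orientation extends to $G/\{x,y\}$. Orient $h$ of the $x$–$y$ edges in each direction. Then $d^+(x)=h\equiv\omega(x)$, and by (P) $d^+(y)\equiv\omega(y)$. This is a contradiction.

**Step 4: every $x\ne z_0$ has a neighbor different from $z_0$, and is rich but not very rich.** Richness is Step 3. Let $B=V\setminus\{z_0,x\}$, which is very rich. If $e(x,B)=0$, then (R2) gives a rep of $V\setminus\{z_0\}$ with entries at least $k+(k-1)\ge k$, so $z_0$ is very rich, a contradiction. So $x$ has a neighbor different from $z_0$.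

Suppose $x$ is very rich. If $x$ has two distinct neighbors, lift a pair of edges to them. As in Step 3, $|E(G-z_0)|$ drops by 1, (H1) and (H2) hold, other singletons keep their reps, and large sets stay rich. The rep of $x$ with entries at least $k$ becomes one with entries at least $k-1$, so $x$ stays rich. By minimality we get an extension, which pulls back, a contradiction. If $x$ has only one neighbor $y$, then $y\ne z_0$ and $e(x,y)=d(x)\ge2k$. Contract $\{x,y\}$; as in Step 3, the result satisfies the hypotheses, so the pre-orientation extends to it. Orient the $x$–$y$ edges so that $d^+(x)\equiv\omega(x)$, which is possible because there are at least $k-1$ of them. By (P) we obtain an $\omega$-orientation of $G$, a contradiction.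

**Step 5: signs.** This step shows that all vertices other than $z_0$ are one-sided in the same direction. Call $x\ne z_0$ *positive* if it has a rep $(k-1,o)$ with $o\ge k$, and *negative* if it has a rep $(i,k-1)$ with $i\ge k$. For instance, with $k=3$ the vertex $v$ of the running example, with rep $(3,2)$, would be negative. Every $x\ne z_0$ is positive or negative: it has a rep with entries at least $k-1$, not both at least $k$ by Step 4, and not both equal to $k-1$ by Step 3.

No positive $x$ is adjacent to a negative $y\ne x$ (where $x,y\ne z_0$). Otherwise delete one edge $xy$ as $x\to y$. The rep $(k-1,o)$ of $x$ becomes $(k-1,o-1)$ with $o-1\ge k-1$, and the rep $(i,k-1)$ of $y$ becomes $(i-1,k-1)$ with $i-1\ge k-1$. So both stay rich. Large sets lose at most 1 in one coordinate and stay rich; the other singletons and the data at $z_0$ are unchanged. Since $|E(G-z_0)|$ drops, an extension exists, and restoring $x\to y$ gives one for $G$, a contradiction.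

No vertex is both positive and negative. Such a vertex would have a neighbor different from $z_0$ by Step 4; this neighbor is positive or negative, and either way we contradict the previous paragraph.

Let $P$ and $N$ be the sets of positive and negative vertices. Then $V\setminus\{z_0\}$ is the disjoint union of $P$ and $N$, and $e(P,N)=0$. Suppose both are nonempty. Each is a nonempty subset of $V\setminus\{z_0\}$ whose complement has at least two elements, so each is rich. By (R2), $V\setminus\{z_0\}$ has a rep with entries at least $2(k-1)\ge k$, as $k\ge2$. So $z_0$ is very rich, a contradiction. Hence all vertices have the same sign.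

If they are all negative, reverse everything: reverse the pre-orientation and replace $\omega(v)$ by $\omega'(v)=d(v)-\omega(v)$. Then $\sum\omega'=2|E|-|E|=|E|$, and
$$\omega'(A)=d(A)+2|E(A)|-\sum_{v\in A}\omega(v)-|E(A)|=d(A)-\omega(A).$$
So $(i,o)$ is a rep before if and only if $(o,i)$ is a rep after. All hypotheses, the minimality, and Steps 1–4 are preserved, and the signs are swapped. So we may assume that all vertices of $V\setminus\{z_0\}$ are positive and none is negative.

**Step 6: the final contradiction.** First we show that all edges at $z_0$ leave $z_0$. Suppose some edge is pre-oriented $x\to z_0$. Delete it as $x\to z_0$. The rep $(k-1,o)$ of the positive vertex $x$ becomes $(k-1,o-1)$, so $x$ stays rich. Large sets lose at most 1 in one coordinate and stay rich. The reps of $z_0$ lose 1 in the first coordinate, so $z_0$ stays not very rich, and $d^+(z_0)$ and $\omega(z_0)$ are unchanged. Other singletons are unchanged. Now $|V|$ and $|E(G-z_0)|$ are as before and $|E|$ drops. By minimality there is an extension, and restoring $x\to z_0$ gives one for $G$, a contradiction.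

So with $D=d(z_0)$ we have $\omega(z_0)\equiv d^+(z_0)=D$. Thus $(0,D)$ and $(k,D-k)$ are reps of $z_0$. Since $z_0$ is not very rich,
$$D-k\le k-1.\tag{7}$$

Next choose adjacent $x,y\ne z_0$, which exist by Step 4. Both are positive. If $x$ were negative, we could delete $xy$ as $y\to x$ and be done. It is not, so we change $x$ by adding edges from $x$ to $z_0$. Let $(k-1,o)$ with $o\ge k$ be a rep of $x$. If $o\ge2k-1$, then $(2k-1,o-k)$ is a rep with $o-k\ge k-1$. Then $x$ is very rich (if $o-k\ge k$) or negative (if $o-k=k-1$), contradicting Step 4 or Step 5. So $k\le o\le2k-2$, and
$$q:=2k-1-o\quad\text{satisfies}\quad1\le q\le k-1.\tag{8}$$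

Form $G'$ as follows: add $q$ new edges pre-oriented $x\to z_0$, raise $\omega(x)$ by $q$, and then delete one edge $xy$ as $y\to x$. Adding the edges is the reverse of deleting them as $x\to z_0$: a set containing $x$ but not $z_0$ changes its reps from $(i,o)$ to $(i,o+q)$, and sets avoiding both are unchanged. Both $\sum\omega$ and the number of edges change by $q-1$. We check the hypotheses.

- (H1): $|V|$, $d^+(z_0)=D$ and $\omega(z_0)$ are unchanged.
- (H2): the reps of $z_0$ are now $(q+jk,\,D-jk)$, $j\in\mathbb Z$. For $j\le0$ the first entry is at most $q\le k-1$ by (8). For $j\ge1$ the second entry is at most $D-k\le k-1$ by (7). So $z_0$ is not very rich.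
- (H3): after the addition, $x$ has the rep $(k-1,o+q)=(k-1,2k-1)$, hence also $(2k-1,k-1)$. The deletion as $y\to x$ turns this into $(2k-2,k-1)$, so $x$ is rich. The positive vertex $y$ loses 1 in its second coordinate, which was at least $k$ in a rep with first coordinate $k-1$, and stays rich. Other singletons avoiding $z_0$ are unchanged. A large set had a rep with entries at least $k$; the addition can only increase its second entry, and the deletion costs at most 1 in one entry, so it stays rich. There is no exceptional vertex.

Since $|V(G')|=|V|$ and $|E(G'-z_0)|=|E(G-z_0)|-1$, minimality gives an extension for $G'$. Remove the $q$ added edges, which lowers $d^+(x)$ by $q$, and restore the edge $y\to x$. The result is an $\omega$-orientation of $G$ extending the pre-orientation, a contradiction. $\blacksquare$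

## Small even cuts, and the proof of Theorem 6

We return to Theorem 6, with $\omega$ as in (4) and $k=r$. Recall that $|T|$ is even, that complements of odd sets are therefore odd, and that $d(S)\equiv r|S\cap T|\pmod2$. All odd sets are rich, and even sets $A$ are rich if $d(A)\ge2r-2$. A small even cut around a single vertex is removed by splitting off a pair of edges.

**Lemma 8.** In the situation of Theorem 6 let $x\notin T$, $d(x)>0$, and let $xt$ be an edge. Then there is another edge $xu$ such that deleting $xt$, $xu$ and adding $tu$ (nothing is added if $u=t$) preserves (a) and (b).

*Proof.* By (a), $d(x)$ is even, so there are other edges at $x$ (possibly parallel to $xt$). Every choice preserves (a): if $u\neq t$, only $d(x)$ changes, by 2; if $u=t$, then $d(x)$ and $d(t)$ drop by 2.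

Let $c=3r-2$. Every odd set $S$ has $d(S)\equiv r\equiv c\pmod2$. The operation lowers $d(S)$ by 2 if $S$ separates $x$ from both $t$ and $u$, and leaves it unchanged otherwise. So the choice $xu$ fails only if some odd set with $d=c$ separates $x$ from $t$ and $u$. Passing to the complement if necessary, this is an odd set $X\not\ni x$ with $t,u\in X$ and $d(X)=c$. Call an odd set with $d=c$ *tight*. Suppose every other edge $xu$ fails.

We show that tight sets containing $t$ and not $x$ are closed under union. Let $X,Y$ be two of them. If $X\cap Y$ is even, then $X\setminus Y$ and $Y\setminus X$ are odd, and by (2) and (b)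
$$2c=d(X)+d(Y)=d(X\setminus Y)+d(Y\setminus X)+2e(X\cap Y,V\setminus(X\cup Y))\ge2c+2,$$
because the edge $xt$ joins $X\cap Y$ to $V\setminus(X\cup Y)$. This is a contradiction. So $X\cap Y$ is odd, and then $X\cup Y$ is odd too. By (1), $d(X\cap Y)+d(X\cup Y)\le2c$, and both terms are at least $c$ by (b). So $X\cup Y$ is tight.

Take one blocking tight set for each other edge $xu$, and let $X^*$ be their union. Then $X^*$ is tight and odd, misses $x$, and contains $t$ and all the vertices $u$, that is, all neighbors of $x$. Since $x\notin T$, the set $X^*\cup\{x\}$ is odd, and $d(X^*\cup\{x\})=c-d(x)<c$, contradicting (b). $\square$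

*Proof of Theorem 6.* Suppose the theorem fails for this $r$, and take a counterexample with $|V|+|E|$ minimal. If $|V|\le1$, there are no edges, and $T=\emptyset$ since $|T|$ is even; then the empty orientation works. So $|V|\ge2$.

**Case 1: every even $A$ with $\emptyset\ne A\ne V$ has $d(A)\ge2r-2$.** Here Theorem 7 applies directly, with an artificial special vertex. Add an isolated vertex $z_0$ with $\omega(z_0)=0$; the sum condition is unaffected. There are at least three vertices, and (H1) holds as $d^+(z_0)=0$. The reps of $z_0$ are $(jr,-jr)$, so $z_0$ is not very rich. The sets relevant to (H3) are the nonempty $A\subsetneq V$, and all of them are rich: the odd ones by (b), the even ones by the assumption of this case. Theorem 7 gives an $\omega$-orientation, a contradiction.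

**Case 2: some even $A$ with $\emptyset\ne A\ne V$ has $d(A)<2r-2$.** Let $A$ be inclusion-minimal with these properties. We reduce along $A$.

Suppose $A=\{x\}$. Since $A$ is even, $x\notin T$. If $d(x)=0$, delete $x$. Conditions (a) and (b) remain true, the smaller graph has the required orientation, and $d^+(x)-d^-(x)=0$ is right for $x$. If $d(x)>0$, apply Lemma 8 to some edge $xt$. The new graph has fewer edges and satisfies (a) and (b), so it has the required orientation. If $u\ne t$, replace the oriented edge $tu$ by the directed path through $x$ in the same direction. If $u=t$, orient the two deleted parallel edges in opposite directions. In both cases $d^+-d^-$ is unchanged at every vertex, and we have the required orientation of $G$, a contradiction.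

Suppose $|A|\ge2$. Consider $G/A$ with the set $T\setminus A$, so that the new vertex $a$ is not in it. Since $|A\cap T|$ is even, $d(a)=d(A)\equiv0\pmod2$, so (a) holds. A set in $G/A$ is odd if and only if the corresponding set in $V$ is odd, so (b) holds. By minimality $G/A$ has the required orientation. At $a$ this says $2d^+(a)\equiv d(A)\pmod{2r}$, hence $d^+(a)\equiv d(A)/2\equiv\omega(A)\pmod r$ by (5). So it is an $\omega$-orientation of $G/A$ with $\omega(a)=\omega(A)$.

Let $H=G/(V\setminus A)$ with new vertex $z^*$, whose edges are pre-oriented as in this orientation. By (G), $d^+(z^*)\equiv\omega(z^*)$, and $|V(H)|=|A|+1\ge3$, so (H1) holds. Since $d(z^*)=d(A)<2r$, no rep of $z^*$ has both entries at least $r$, so (H2) holds. The sets relevant to (H3) are the nonempty $B\subsetneq A$. If $B$ is odd, it is rich by (b); if $B$ is even, then $d(B)\ge2r-2$ by the minimality of $A$, so it is rich. There is no exceptional vertex. By Theorem 7 the pre-orientation extends to $H$, and by (G) $G$ has an $\omega$-orientation, a contradiction. $\blacksquare$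

With Theorem 6, the proofs of Theorem 2 and Corollary 3 are complete: every $3r$-graph is the sum of $r$ 3-regular graphs, for every $r$.

## Sums of $m$-regular graphs for all $m$ and $r$

*Proof of Corollary 4.* Let $G$ be an $mr$-graph.

If $m$ is even, apply Theorem 2 with $f\equiv m$. The sum $f(S)$ is never odd, so the cut condition is vacuous. (This case is also the device with Eulerian orientations above.)

If $m\ge3$ is odd, then $f\equiv m$ gives $f(S)=m|S|$, which is odd if and only if $|S|$ is odd. Then $|\partial(S)|\ge mr\ge3r-2$, and Theorem 2 applies.

If $m=1$ and $r=1$, there is nothing to prove. If $m=1$ and $r=2$, a 2-graph is a disjoint union of cycles, where 2-cycles are allowed. Each has even length, because the vertex set $S$ of an odd one would have $|\partial(S)|=0$. Taking alternate edges along the cycles, we write the graph as the sum of two 1-regular graphs.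

If $m=1$ and $r\ge3$, the graph $G_r$ of Lemma 1 is an $r$-graph that is not the sum of $r$ 1-regular graphs. $\blacksquare$

## Odd cuts of size $r$ are necessary but not sufficient

*Proof of Proposition 5.* The relaxation to odd cuts of size at least $3r-2$ is Theorem 2 with $f\equiv3$.

Necessity. Let $G$ be a sum of $r$ 3-regular graphs and $|S|$ odd. Each summand has an odd number of edges in $\partial(S)$, because this number is congruent to $3|S|$ modulo 2. So each has at least one, and $|\partial(S)|\ge r$.

Insufficiency for $r\ge3$. Let $H=G_r$ be the $r$-graph of Lemma 1. The idea is to make each vertex of $H$ into an odd set with a cut of exactly $r$ edges, so that a cubic summand is forced to use exactly one of them. Replace every vertex $v$ of $H$ by three vertices $a_v,b_v,c_v$ with $r$ edges $a_vb_v$, $r$ edges $a_vc_v$ and $2r$ edges $b_vc_v$, and attach the $r$ edges of $H$ at $v$ to $a_v$. The vertex $a_v$ has degree $r+r+r$, and $b_v$, $c_v$ have degree $r+2r$, so the result is $3r$-regular.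

Let $S$ be an odd set of vertices of the new graph. If $S$ splits some triple, then the edges inside that triple contribute at least $2r$ to the cut: separating $a_v$ from the other two costs $2r$, separating $b_v$ or $c_v$ costs $3r$. Otherwise $S$ is a union of triples, an odd number of them, and $|\partial(S)|\ge r$ since $H$ is an $r$-graph. So all odd cuts have size at least $r$.

Suppose this graph were a sum of $r$ 3-regular graphs. A triple is an odd set with exactly $r$ edges leaving it. By the parity argument each summand contains at least one of these edges, hence exactly one. So the edges of $H$ lying in a given summand form a 1-regular graph on $V(H)$, and $H$ would be the sum of $r$ 1-regular graphs. This contradicts Lemma 1. $\blacksquare$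

For $r\ge3$ these arguments do not determine the exact odd-cut threshold between $r$ and $3r-2$ for 3-regular decompositions.
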